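\title{Inscribed polytopes of maximal volume in arbitrary convex bodies}

\begin{abstract}
Let $K\subset\mathbb R^d$, $d\ge2$, be a convex body and let $P_n\subset K$ be a polytope of maximal volume among those with at most $n$ vertices. We prove, with no assumption on the boundary of $K$, that $n^{2/(d-1)}V(K\setminus P_n)$ converges to $\frac12\,\mathrm{del}_{d-1}A(K)^{(d+1)/(d-1)}$, where $A(K)$ is the affine surface area and $\mathrm{del}_{d-1}>0$ depends only on $d$. We also prove a weighted version, and we determine the limit distribution of the vertices and of the missed volume for asymptotically optimal polytopes. The proof compares $K$ with paraboloids in windows of size $Rn^{-1/(d-1)}$ around almost every boundary point of positive curvature, and it covers the rest of the boundary with few vertices by means of the floating body and Macbeath regions.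
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, a convex body is a compact convex set with nonempty interior, $d\ge2$, and $m=d-1$, so that $d+1=m+2$. We write $V$ for volume in $\mathbb R^d$ and $\kappa_m$ for the volume of the unit ball of $\mathbb R^m$. The symbol $|\cdot|$ denotes the Euclidean norm, Lebesgue measure in $\mathbb R^m$, or cardinality.

\subsection{How much volume does a polytope miss?}

Let $K\subset\mathbb R^d$ be a convex body and $n\ge d+1$. The volume of $\operatorname{conv}\{x_1,\dots,x_n\}$ is a continuous function on the compact set $K^n$, so among the polytopes contained in $K$ with at most $n$ vertices there is one, $P_n$, of maximal volume. We ask how fast $V(K\setminus P_n)$ tends to zero.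

In the unit disc, an $n$-gon that is inscribed in the circle and contains the center has area $\frac12\sum\sin\alpha_i$, where the central angles $\alpha_i\in[0,\pi]$ add up to $2\pi$. By concavity the regular $n$-gon is the largest, and it misses the area
\begin{equation}\label{eq:disc}
\pi-\frac n2\sin\frac{2\pi}n\sim\frac1{12}\,(2\pi)^3\,n^{-2}.
\end{equation}

For a smooth body the answer can be guessed as follows. A small piece of $\partial K$ of area $\sigma$ and Gauss--Kronecker curvature $\kappa>0$ is nearly the graph of $y\mapsto\frac12\langle Hy,y\rangle$ with $\det H=\kappa$. The substitution $y\mapsto H^{1/2}y$ turns it into a piece of the standard paraboloid $\frac12|y|^2$ over a region of area $\kappa^{1/2}\sigma$. If $N$ vertices are spent on this piece, neighboring vertices have distance of order $(\kappa^{1/2}\sigma/N)^{1/m}$ in the new coordinates, and the mean height of the gap between the paraboloid and the polytope is of the order of the square of this distance, say $\frac\delta2(\kappa^{1/2}\sigma/N)^{2/m}$ with a constant $\delta$ depending on $m$ only.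 If the $n$ vertices are distributed with density $n\rho(x)$, $\int_{\partial K}\rho\,dx=1$, the missed volume is therefore about
\[
\frac\delta2\,n^{-2/m}\int_{\partial K}\kappa^{1/m}\rho^{-2/m}\,dx .
\]
The best $\rho$ is found from H\"older's inequality in the form
\begin{equation}\label{eq:holder}
\int u^{\frac m{m+2}}\,w^{\frac2{m+2}}\le\Big(\int u\Big)^{\frac m{m+2}}\Big(\int w\Big)^{\frac2{m+2}}\qquad(u,w\ge0),
\end{equation}
where, for finite positive integrals on the right, equality holds only if $u$ and $w$ are proportional almost everywhere. With $u=\kappa^{1/m}\rho^{-2/m}$ and $w=\rho$ the left side is $\int\kappa^{1/(m+2)}dx$, and equality holds for $\rho$ proportional to $\kappa^{1/(m+2)}$. So the quantity that should govern the problem is the \emph{affine surface area}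
\[
A(K)=\int_{\partial K}\kappa(x)^{\frac1{d+1}}\,dx ,
\]
where $dx$ is the $(d-1)$-dimensional Hausdorff measure, and one expects
\begin{equation}\label{eq:vol}
V(K\setminus P_n)\sim\frac{\mathrm{del}_{d-1}}2\,A(K)^{\frac{d+1}{d-1}}\,n^{-\frac2{d-1}}\qquad(n\to\infty)
\end{equation}
with a constant $\mathrm{del}_{d-1}>0$ depending only on $d$. Both sides are multiplied by $s^d$ when $K$ is replaced by $sK$, and \eqref{eq:disc} is \eqref{eq:vol} for the disc with $\mathrm{del}_1=\frac16$. One also expects that the vertices and the missed volume, whose densities are $w$ and $u$, are both distributed proportionally to $\kappa^{1/(d+1)}dx$.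

When $\partial K$ is of class $C^2$, formula \eqref{eq:vol} is known: Gruber proved it when $\kappa>0$, and B\"or\"oczky, Jr.\ proved it for all $C^2$ boundaries. For example, $\mathrm{del}_2=\frac1{2\sqrt3}$. A second formula known for $C^2$ boundaries concerns the Banach--Mazur distance $\delta_{BM}(K,L)$, the infimum of all $s\ge1$ such that $L-b\subset\Phi(K-a)\subset s(L-b)$ for some points $a,b$ and some $\Phi\in GL(d)$. If $\tilde P_n$ minimizes $\delta_{BM}(K,\cdot)$ among polytopes with $n$ vertices, then $K$ can be translated so that the origin is an interior point and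
\begin{equation}\label{eq:bm}
\delta_{BM}(K,\tilde P_n)-1\sim\frac12\Big(\frac{\vartheta_{d-1}}{\kappa_{d-1}}\Big)^{\frac2{d-1}}\Big(\int_{\partial K}\kappa(x)^{\frac12}\langle x,u_x\rangle^{-\frac{d-1}2}\,dx\Big)^{\frac2{d-1}}n^{-\frac2{d-1}},
\end{equation}
where $u_x$ is the exterior unit normal at $x$, $\vartheta_{d-1}$ is the minimal density of coverings of $\mathbb R^{d-1}$ by unit balls, and the integral is the centro-affine surface area of $K$.

The curvature $\kappa(x)$ exists at almost every boundary point of an arbitrary convex body (Section~\ref{sec:charts}), so $A(K)$ is defined without any smoothness. The problem posed in \cite{problem} is to prove, for $d\ge3$, that \eqref{eq:vol} holds for every convex body with $A(K)>0$, or that \eqref{eq:bm} holds for every such body, without assuming that $\partial K$ is of class $C^2$. In the plane the corresponding problem was solved by Ludwig. We prove \eqref{eq:vol}; we do not treat \eqref{eq:bm}.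

\subsection{Results}

For $d\ge3$ let $\mathrm{del}_{d-1}$ be the constant in \eqref{eq:vol} for $C^2$ boundaries, and put $\mathrm{del}_1=\frac16$.

\begin{theorem}\label{thm:main}
Let $K\subset\mathbb R^d$, $d\ge2$, be any convex body and let $P_n\subset K$ be a polytope of maximal volume among those with at most $n$ vertices. Then
\[
\lim_{n\to\infty}n^{\frac2{d-1}}V(K\setminus P_n)=\frac{\mathrm{del}_{d-1}}2\,A(K)^{\frac{d+1}{d-1}} .
\]
Hence \eqref{eq:vol} holds whenever $A(K)>0$, and $V(K\setminus P_n)=o(n^{-2/(d-1)})$ if and only if $A(K)=0$.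
\end{theorem}

If $A(K)>0$, it does not matter whether one says ``at most $n$'' or ``exactly $n$'' vertices. Indeed $K$ is then not a polytope, since $\kappa=0$ almost everywhere on the boundary of a polytope; so if $P_n$ had fewer than $n$ vertices, adding a point of $K\setminus P_n$ would give a larger polytope with at most $n$ vertices.

Measures $\mu_n$ on $K$ \emph{converge weakly} to $\mu$ if $\int\chi\,d\mu_n\to\int\chi\,d\mu$ for every continuous $\chi:K\to\mathbb R$.

\begin{theorem}\label{thm:weighted}
Let $K\subset\mathbb R^d$, $d\ge2$, be any convex body and let $\varphi:K\to(0,\infty)$ be continuous. Put $V_\varphi(B)=\int_B\varphi$ and $\Lambda_\varphi=\int_{\partial K}\varphi^{\frac{d-1}{d+1}}\kappa^{\frac1{d+1}}\,dx$.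
\begin{enumerate}
\item[(a)] With the infimum taken over the polytopes $P\subset K$ with at most $n$ vertices,
\[
\lim_{n\to\infty}n^{\frac2{d-1}}\inf_PV_\varphi(K\setminus P)=\frac{\mathrm{del}_{d-1}}2\,\Lambda_\varphi^{\frac{d+1}{d-1}} .
\]
\item[(b)] Let $A(K)>0$ and let $P_n\subset K$ be any sequence of polytopes with at most $n$ vertices such that $n^{\frac2{d-1}}V_\varphi(K\setminus P_n)\to\frac{\mathrm{del}_{d-1}}2\Lambda_\varphi^{\frac{d+1}{d-1}}$. Then the measures that give mass $\frac1n$ to each vertex of $P_n$, and the restrictions of $V_\varphi$ to $K\setminus P_n$ normalized to total mass $1$, both converge weakly to the measure $\Lambda_\varphi^{-1}\varphi^{\frac{d-1}{d+1}}\kappa^{\frac1{d+1}}\,dx$ on $\partial K$.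
\end{enumerate}
\end{theorem}

The hypothesis $A(K)>0$ in (b) makes $\Lambda_\varphi$ positive. It cannot be dropped: if $K$ is a polytope and $P_n=K$, the vertex measures tend to $0$ and no volume is missed.

\subsection{What is lost without smoothness}

The following body shows what the proof has to cope with.

\begin{example}\label{ex:cantor}
Let $F\subset[0,1]$ be a compact nowhere dense set of positive measure and $f_1(s)=\int_0^s(s-\xi)\mathbf 1_F(\xi)\,d\xi$. Then $f_1'(s)=|F\cap[0,s]|$ is nondecreasing and Lipschitz, and $f_1''=\mathbf 1_F$ almost everywhere. Let $f(y)=\sum_{i=1}^mf_1(y_i)$ and $K=\{(y,s):y\in[0,1]^m,\ f(y)\le s\le m\}$. The Hessian determinant of $f$ equals $\mathbf 1_{F^m}$ almost everywhere, so $A(K)>0$. But $f$ is affine on each component of the open set $((0,1)\setminus F)^m$, which is dense in $[0,1]^m$: every relatively open piece of $\partial K$ contains a flat piece.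
\end{example}

Thus there may be no open piece of $\partial K$, however small, that resembles a paraboloid throughout. The remedy is to let the pieces shrink with $n$. At almost every point with $\kappa>0$ a second order expansion holds, and in a window of size $Rn^{-1/m}$ around such a point, $R$ fixed, it determines $K$ up to an error $o(n^{-2/m})$. Such a window receives a bounded number of vertices, of order $R^m$. This requires a model problem with finitely many points, with estimates that are insensitive to the points outside the window (Section~\ref{sec:model}), and expansions that are uniform on large compact sets (Section~\ref{sec:good}). These two ingredients give the lower bound (Section~\ref{sec:lower}). For the upper bound one must also cover the rest of $\partial K$, about which we know only that it carries little affine surface area; its ordinary area may be large. A small share of the vertices suffices to enclose the floating body $K_t$ for a suitable $t$, and the theorem of Sch\"utt and Werner bounds the volume that is then missed near the rest of the boundary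 (Sections~\ref{sec:wet} and~\ref{sec:upper}). Section~\ref{sec:proofs} distributes the vertices optimally.

Three published results are used: Aleksandrov's theorem on second derivatives of convex functions, the theorem of Sch\"utt and Werner \cite{SW}, and Gruber's case of \eqref{eq:vol}, the last one for the unit ball only and only to identify the constant.

\section{Curvature and charts}\label{sec:charts}

For a symmetric $m\times m$ matrix $H$ put $q_H(w)=\frac12\langle Hw,w\rangle$. A convex function $f$ on an open convex set $O\subset\mathbb R^m$ has a \emph{second order expansion} at $y$ if there are a vector $\nabla f(y)$ and a symmetric matrix $H(y)$ with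
\[
f(y+w)=f(y)+\langle\nabla f(y),w\rangle+q_{H(y)}(w)+o(|w|^2)\qquad(w\to0).
\]
By convexity $H(y)$ is positive semidefinite. \emph{Aleksandrov's theorem} says that the expansion exists at almost every $y\in O$, and that $\operatorname{tr}H$ is the density of the absolutely continuous part of the distributional Laplacian of $f$, which is a locally finite measure. In particular $\operatorname{tr}H$ is locally integrable.

\medskip\noindent\emph{Charts.} Let $x_0\in\partial K$. Choose $x_1\in\operatorname{int}K$ and orthonormal coordinates $\mathbb R^d=\mathbb R^m\times\mathbb R$ in which $x_1-x_0$ points in the positive direction of the last axis. Let $\pi$ be the projection to $\mathbb R^m$, and for $y\in\pi(K)$ let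
\[
f(y)=\min\{s:(y,s)\in K\},\qquad f^+(y)=\max\{s:(y,s)\in K\}.
\]
Then $f$ is convex and $f^+$ is concave on $\pi(K)$. Recall that $\pi(\operatorname{int}K)=\operatorname{int}\pi(K)$ and that a segment from an interior point of $K$ to any point of $K$ consists of interior points, except possibly for its end. Hence for $y\in\operatorname{int}\pi(K)$ we have $f(y)<f^+(y)$, and $(y,s)\in\operatorname{int}K$ exactly when $f(y)<s<f^+(y)$. Since $\pi(x_0)=\pi(x_1)\in\operatorname{int}\pi(K)$ and $x_0$ is a boundary point below $x_1$, it lies on the graph of $f$. Choose an open ball $O\ni\pi(x_0)$ whose closure lies in $\operatorname{int}\pi(K)$, and put $\mathbf x(y)=(y,f(y))$. On $O$ the functions $f,f^+$ are Lipschitz, and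
\[
\mathbf x(O)=\partial K\cap\{(y,s):y\in O,\ s<\tfrac12(f+f^+)(y)\}
\]
is relatively open in $\partial K$. We call these data a \emph{chart} $(O,f)$. By compactness, finitely many sets $\mathbf x(O)$ cover $\partial K$.

\medskip\noindent\emph{Curvature.} If $f$ has a second order expansion at $y\in O$, the curvature at $x=\mathbf x(y)$ is
\begin{equation}\label{eq:kappa}
\kappa(x)=\det H(y)\,\big(1+|\nabla f(y)|^2\big)^{-\frac{d+1}2}.
\end{equation}
This does not depend on the chart. Indeed, let $J=(1+|\nabla f(y)|^2)^{1/2}$. The point $\mathbf x(y+w)$ has height $J^{-1}q_{H(y)}(w)+o(|w|^2)$ over the tangent hyperplane at $x$, and its projection to that hyperplane is $x+(w,\langle\nabla f(y),w\rangle)+O(|w|^2)$. The linear map $w\mapsto(w,\langle\nabla f(y),w\rangle)$ multiplies $m$-dimensional volume by $J$. So $\partial K$ has a second order expansion as a graph over the tangent hyperplane, with a matrix of determinant $J^{-m}J^{-2}\det H(y)$, which is \eqref{eq:kappa}.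

Let $\lambda$ be the Borel measure $d\lambda=\kappa^{1/(d+1)}dx$ on $\partial K$, so that $A(K)=\lambda(\partial K)$. In a chart $dx=J\,dy$, and the factors $J$ cancel:
\begin{equation}\label{eq:lambda}
\lambda(\mathbf x(Y))=\int_Yg\,dy\quad\text{for Borel }Y\subset O,\qquad g=(\det H)^{\frac1{m+2}} .
\end{equation}
Since $g\le1+(\det H)^{1/m}\le1+\frac1m\operatorname{tr}H$ by the inequality of arithmetic and geometric means, and $O$ has compact closure in $\operatorname{int}\pi(K)$, we have $g\in L^1(O)$. Hence $\lambda$ is finite, and, as a finite Borel measure on a compact metric space, it is inner regular.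

\section{The model problem on a paraboloid}\label{sec:model}

\subsection{The gap function}

Let $H$ be positive definite and $X\subset\mathbb R^m$ a finite or infinite set. Lift the points of $X$ to the paraboloid $s=q_H(x)$ and take the convex hull. We need the vertical distance, over a point $y$, between the paraboloid and this hull. By a \emph{representation} $y=\sum\theta_ix_i$ we always mean a finite convex combination: $\theta_i\ge0$, $\sum\theta_i=1$. For every representation and every $c\in\mathbb R^m$,
\begin{equation}\label{eq:axis}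
\sum\theta_i\,q_H(x_i-c)=\sum\theta_i\,q_H(x_i-y)+q_H(y-c),
\end{equation}
because the mixed terms $\sum\theta_i\langle H(x_i-y),y-c\rangle$ vanish. By \eqref{eq:axis} with $c=0$, the distance in question is
\[
D^H_X(y)=\inf\Big\{\sum\theta_i\,q_H(x_i-y):\ y=\sum\theta_ix_i,\ x_i\in X\Big\},\qquad\inf\emptyset=\infty,
\]
and $D^H_X+q_H$ is convex on $\operatorname{conv}X$. Thus $D_X^H$ is measurable. It decreases when $X$ grows, it increases with $H$ in the order of quadratic forms, and $D^{sH}_X=sD^H_X$ for $s>0$. Let $C=[-\frac12,\frac12]^m$. From $D^H_{c+rX}(c+ry)=r^2D^H_X(y)$ we get the scaling rule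
\begin{equation}\label{eq:scaling}
\int_{c+rC}D^H_{c+rX}=r^{m+2}\int_CD^H_X .
\end{equation}
For a cube $Q$, $2Q$ is the concentric cube of twice the side. We abbreviate $D_X=D^{2I}_X$; here $q_{2I}=|\cdot|^2$. If the open ball with center $c$ and radius $\rho$ contains no point of $X$, then \eqref{eq:axis} gives
\begin{equation}\label{eq:empty}
D_X(y)\ge\rho^2-|y-c|^2,
\end{equation}
with equality if $y$ is a convex combination of points of $X$ on the boundary of the ball. The choice $c=y$ gives $D_X(y)\ge\operatorname{dist}(y,X)^2$.

Two extremal quantities occur: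
\[
e(N)=\inf\Big\{\int_CD_X:\ X\subset C,\ |X|\le N\Big\},\qquad\psi(N)=\inf\Big\{\int_CD_X:\ |X\cap C|\le N\Big\}.
\]
The first serves to construct polytopes. The second serves for lower bounds: a window on $\partial K$ is not isolated, and vertices outside it help to fill it, so they are granted free of charge. Both are nonincreasing in $N$, and $\psi\le e$.

\begin{example}[the parabola]\label{ex:parabola}
Let $m=1$. For $X\subset C$ finite, $\int_CD_X<\infty$ forces $\pm\frac12\in X$. If $a\le y\le b$ with neighboring points $a<b$ of $X$, then equality holds in \eqref{eq:empty} for the ball $(a,b)$, so $D_X(y)=(y-a)(b-y)$, with integral $\frac16(b-a)^3$ over $[a,b]$. For $N-1$ gaps of total length $1$ the sum of the cubes is least for equal gaps, so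
\[
e(N)=\tfrac16(N-1)^{-2}.
\]
Now let $X$ be arbitrary with $|X\cap C|\le N$, and let $X'=(X\cap C)\cup\{\pm\frac12\}$. A gap $(a,b)$ of $X'$ contains no point of $X$, so \eqref{eq:empty} gives $D_X(y)\ge(y-a)(b-y)=D_{X'}(y)$ on $[a,b]$. Therefore
\[
\psi(N)\ge e(N+2)=\tfrac16(N+1)^{-2}.
\]
All points outside $C$ together are worth no more than two additional points on the boundary of $C$, and $N^2e(N)$ and $N^2\psi(N)$ have the same limit $\frac16$.
\end{example}

For $m\ge2$ the boundary of $C$ is infinite. We shall replace the two endpoints by a grid in a thin frame along $\partial C$, and move the outside points into the frame by the following lemma, which is used again in Section~\ref{sec:lower}.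

\begin{lemma}[radial contraction]\label{lem:contract}
Let $y=\sum\theta_ix_i$ be a representation, $t_i\in(0,1]$, $z_i=y+t_i(x_i-y)$, $\Theta=\sum\theta_i/t_i$ and $\theta_i'=\theta_i/(t_i\Theta)$. Then $y=\sum\theta_i'z_i$ is a representation, and for every convex function $h$ on a convex set containing the $x_i$,
\[
\sum\theta_i'h(z_i)-h(y)\le\sum\theta_ih(x_i)-h(y).
\]
\end{lemma}

\begin{proof}
We have $\sum\theta_i'=1$ and $\sum\theta_i'(z_i-y)=\Theta^{-1}\sum\theta_i(x_i-y)=0$. Convexity gives $h(z_i)-h(y)\le t_i(h(x_i)-h(y))$, so the left side is at most $\Theta^{-1}\big(\sum\theta_ih(x_i)-h(y)\big)$. The bracket is nonnegative by convexity, and $\Theta\ge1$.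
\end{proof}

\subsection{Asymptotics of the model problem}

\begin{proposition}\label{prop:model}
There is a constant $\delta=\delta_m\in(0,\infty)$, with $\delta_1=\frac16$, such that for every compact set $\mathcal H$ of positive definite matrices and every $\varepsilon\in(0,1)$ there is $N_0\ge1$ with the following property. For all $H\in\mathcal H$ and $N\ge N_0$:
\begin{enumerate}
\item[(i)] there is $X\subset2C$ with $|X|\le N$ and $\int_CD^H_X\le(1+\varepsilon)\frac\delta2(\det H)^{1/m}N^{-2/m}$;
\item[(ii)] every $X\subset\mathbb R^m$ with $|X\cap C|\le N$ satisfies $\int_CD^H_X\ge(1-\varepsilon)\frac\delta2(\det H)^{1/m}N^{-2/m}$.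
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: $N^{2/m}e(N)$ converges.} The vertices of $C$ show that $e(N)<\infty$ for $N\ge2^m$. Divide $C$ into $k^m$ cubes of side $1/k$ and place a scaled copy of one configuration in each. By \eqref{eq:scaling} and monotonicity in $X$, $e(k^mN)\le k^mk^{-m-2}e(N)=k^{-2}e(N)$. Let
\[
\delta=\inf_{N\ge2^m}N^{2/m}e(N).
\]
For $N\ge N_1\ge2^m$ and $k=\lfloor(N/N_1)^{1/m}\rfloor$ we have $k^mN_1\le N<(k+1)^mN_1$, hence $N^{2/m}e(N)\le(\frac{k+1}k)^2N_1^{2/m}e(N_1)$. So $\limsup_NN^{2/m}e(N)\le N_1^{2/m}e(N_1)$ for every $N_1$, and $N^{2/m}e(N)\to\delta$. For $\rho=(2N\kappa_m)^{-1/m}$, the balls of radius $\rho$ about $N$ points cover volume at most $\frac12$, and $D_X\ge\rho^2$ on the rest of $C$. Thus $e(N)\ge\frac12\rho^2$ and $\delta\ge\frac12(2\kappa_m)^{-2/m}>0$. Example~\ref{ex:parabola} gives $\delta_1=\frac16$.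

\emph{Step 2: $\liminf_NN^{2/m}\psi(N)\ge\delta$.} Let $0<\beta<\frac16$ and let $S=\{y\in C:\|y\|_\infty\ge\frac12-2\beta\}$ be the frame; $|S|=1-(1-4\beta)^m\le4m\beta$. Let $k=\lfloor(N/(6m2^m))^{1/m}\rfloor$ and divide $C$ into $k^m$ cells of side $\sigma=1/k$. For large $N$ we have $\sigma\le\beta$ and $\sigma^2\le c_mN^{-2/m}$ with $c_m=4(6m2^m)^{2/m}$. Let $\Gamma$ be the set of vertices of the cells that meet $S$. These cells lie in $\{y\in C:\|y\|_\infty\ge\frac12-3\beta\}$, which has volume at most $6m\beta$, so $|\Gamma|\le2^m\,6m\beta k^m\le\beta N$. Every $z\in S$ has a representation $z=\sum_\gamma\zeta_\gamma\gamma$ by the vertices $\gamma\in\Gamma$ of its cell, and $|\gamma-z|^2\le m\sigma^2$ for these.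

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!20,even odd rule] (-2,-2) rectangle (2,2) (-1.2,-1.2) rectangle (1.2,1.2);
\draw[thick] (-2,-2) rectangle (2,2);
\draw (-1.2,-1.2) rectangle (1.2,1.2);
\draw[dashed] (-1.6,-1.6) rectangle (1.6,1.6);
\draw (0.2,0.3) -- (3,1.4);
\draw (1.5,0.75) rectangle (1.75,1);
\foreach \p in {(1.5,0.75),(1.75,0.75),(1.5,1),(1.75,1)} \draw[fill=white] \p circle (1.1pt);
\fill (0.2,0.3) circle (1.4pt) node[below] {$y$};
\fill (3,1.4) circle (1.4pt) node[right] {$x_i$};
\fill (1.6,0.85) circle (1.1pt);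
\node at (1.82,0.5) {$z_i$};
\node at (-1.8,-1.8) {$S$};
\node at (-2.25,1.8) {$C$};
\end{tikzpicture}
\caption{Removing a point outside the cube $C$ from a representation of $y$. The point $x_i$ is pulled toward $y$ to a point $z_i$ on the middle line (dashed) of the frame $S$ (shaded), and $z_i$ is then replaced by the vertices (white) of the small grid cell that contains it.}\label{fig:frame}
\end{figure}

Let $|X\cap C|\le N$ and $X'=(X\cap C)\cup\Gamma$. Then $X'\subset C$, $|X'|\le(1+\beta)N$, and $D_{X'}\le m\sigma^2$ on $S$. Let $y\in C\setminus S$ and let $y=\sum\theta_ix_i$ be a representation by points of $X$, with $s=\sum\theta_i|x_i-y|^2$. If $x_i\notin C$, choose $t_i\in(0,1)$ such that $z_i=y+t_i(x_i-y)$ has $\|z_i\|_\infty=\frac12-\beta$; then $z_i\in S$ and $|z_i-y|\ge\beta$ (Figure~\ref{fig:frame}). If $x_i\in C$, put $t_i=1$; then $z_i=x_i\in X'$. Lemma~\ref{lem:contract} with $h=|\cdot-y|^2$ gives $y=\sum\theta_i'z_i$ and $\sum\theta_i'|z_i-y|^2\le s$. In particular the indices with $x_i\notin C$ have total weight $\sum\theta'_i\le s/\beta^2$. For each such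 index replace $z_i$ by its representation $\sum_\gamma\zeta_\gamma\gamma$. By \eqref{eq:axis} the term $|z_i-y|^2$ becomes $\sum_\gamma\zeta_\gamma|\gamma-z_i|^2+|z_i-y|^2\le m\sigma^2+|z_i-y|^2$. We obtain a representation of $y$ by points of $X'$, so $D_{X'}(y)\le s+m\sigma^2s/\beta^2$, and in the infimum $D_{X'}(y)\le(1+m\sigma^2/\beta^2)D_X(y)$. Integrating over $C$ and using the definition of $\delta$,
\[
\delta\big((1+\beta)N\big)^{-2/m}\le\int_CD_{X'}\le\Big(1+\frac{m\sigma^2}{\beta^2}\Big)\int_CD_X+4m^2c_m\beta N^{-2/m}.
\]
As $N\to\infty$ with $\beta$ fixed, $\sigma\to0$, so $\liminf N^{2/m}\psi(N)\ge\delta(1+\beta)^{-2/m}-4m^2c_m\beta$. Let $\beta\to0$.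

\emph{Step 3: a fixed $H$.} Let $T=H^{1/2}$ and $\Pi=TC$, a parallelepiped of volume $\det T$. Since $q_H(x-y)=\frac12|Tx-Ty|^2$, we have $\int_CD^H_X=\frac1{2\det T}\int_\Pi D_{TX}$, and $\frac1{2\det T}\delta(\det T)^{(m+2)/m}=\frac\delta2(\det H)^{1/m}$. So it suffices to prove, with $2\Pi=T(2C)$,
\[
\limsup_NN^{\frac2m}\inf_{\substack{X\subset2\Pi\\|X|\le N}}\int_\Pi D_X\le\delta|\Pi|^{\frac{m+2}m},\qquad\liminf_NN^{\frac2m}\inf_{|X\cap\Pi|\le N}\int_\Pi D_X\ge\delta|\Pi|^{\frac{m+2}m}.
\]
Consider the grid of cubes of small side $s$.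

For the first inequality let $k$ be the number of grid cubes meeting $\Pi$. For small $s$ they lie in $2\Pi$; this is why (i) allows points in $2C$. Place in each cube a scaled copy of a set of at most $\lfloor N/k\rfloor$ points that realizes $e(\lfloor N/k\rfloor)$ up to the factor $1+\frac1N$. Then $\int_\Pi D_X\le(1+\frac1N)ks^{m+2}e(\lfloor N/k\rfloor)$, so by Step~1 the upper limit is at most $\delta k^{1+2/m}s^{m+2}=\delta(ks^m)^{(m+2)/m}$. As $s\to0$, $ks^m\to|\Pi|$, because $\partial\Pi$ is a compact null set.

For the second inequality take the grid cubes contained in $\Pi$ and shrink them about their centers to closed cubes $Q_1,\dots,Q_k$ of side $s'=(1-s)s$. These are disjoint, so $N_i=|X\cap Q_i|$ satisfy $\sum N_i\le N$, and $ks'^m\to|\Pi|$ as $s\to0$. Some $N_i$ may be small, and Step~2 says nothing directly about them. But for $\eta\in(0,\delta)$ there is $N'\ge1$ with $\psi(N)\ge(\delta-\eta)N^{-2/m}$ for $N\ge N'$, and since $\psi$ is nonincreasing, $\psi(N_i)\ge\psi(N_i+N')\ge(\delta-\eta)(N_i+N')^{-2/m}$ for all $N_i\ge0$. By \eqref{eq:scaling} and the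 convexity and monotonicity of $\xi\mapsto(\xi+N')^{-2/m}$,
\[
\int_\Pi D_X\ge s'^{m+2}\sum_{i=1}^k\psi(N_i)\ge(\delta-\eta)\,ks'^{m+2}\Big(\frac Nk+N'\Big)^{-2/m}.
\]
So the lower limit is at least $(\delta-\eta)(ks'^m)^{(m+2)/m}$. Let $s\to0$ and $\eta\to0$.

\emph{Step 4: uniformity in $H$.} Choose $\eta\in(0,1)$ with $\frac{(1+\eta)^2}{1-\eta}\le1+\varepsilon$ and $\frac{(1-\eta)^2}{1+\eta}\ge1-\varepsilon$. By compactness there are $H_1,\dots,H_l\in\mathcal H$ such that each $H\in\mathcal H$ satisfies $(1-\eta)H_i\le H\le(1+\eta)H_i$ for some $i$. Then $(1-\eta)D^{H_i}_X\le D^H_X\le(1+\eta)D^{H_i}_X$, and $1-\eta\le(\det H/\det H_i)^{1/m}\le1+\eta$ because the eigenvalues of $H_i^{-1/2}HH_i^{-1/2}$ lie in $[1-\eta,1+\eta]$. By Step~3 there is $N_0$ such that (i) and (ii) hold for $H_1,\dots,H_l$ and $N\ge N_0$ with $\eta$ in place of $\varepsilon$. By the choice of $\eta$ they then hold for $H$ with $\varepsilon$.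
\end{proof}

\begin{example}[the triangular lattice]
Let $m=2$ and let $X$ be the triangular lattice of side $\ell$; it has $N=2/(\sqrt3\,\ell^2)$ points per unit area. Averaging \eqref{eq:axis} over $c=x_j$ with weights $\theta_j$ gives $\sum_i\theta_i|x_i-y|^2=\sum_{i<j}\theta_i\theta_j|x_i-x_j|^2$. For the barycentric coordinates of $y$ in a triangle, the mean of $\theta_1\theta_2$ is $2\int_0^1\!\int_0^{1-a}ab\,db\,da=\frac1{12}$. So the mean of $D_X$ over a lattice triangle is at most $\frac3{12}\ell^2=\frac1{2\sqrt3}N^{-1}$, and part (ii) with $H=2I$ and $\ell\to0$ gives $\delta_2\le\frac1{2\sqrt3}$. We shall see that $\delta_m=\mathrm{del}_m$, so the value $\mathrm{del}_2=\frac1{2\sqrt3}$ says that this lattice is asymptotically optimal.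
\end{example}

\section{Uniform expansions}\label{sec:good}

The plane shows at which scale the model should be applied. Let $d=2$, and suppose that $f$ differs from its second order Taylor polynomial at $y$ by at most $\omega r^2$ near a window of length $r$ centered at $y$. If $N$ vertices lie over the window, Example~\ref{ex:parabola} suggests that the area missed there is at least
\[
r^3\Big[\frac{f''(y)}{12\,(N+1)^2}-2\omega\Big].
\]
Take $r=R/n$. Then $N$ is of order $R$, say $N=bR$, and the bound is about $rn^{-2}\big[\frac{f''(y)}{12b^2}-2R^2\omega\big]$. The number $R$ must be large to make the ``$+1$'' negligible, and it must be fixed as $n\to\infty$ so that $R^2\omega\to0$. The expansion is needed at the center only; it controls $f$ on the whole window, also at points where $f$ is flat or not differentiable. What we do need is that $\omega\to0$ uniformly in the center.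

A \emph{good system} is a finite, possibly empty, family of charts $(O_j,f_j)$, $j=1,\dots,k$, repetitions allowed, together with compact sets $G_j\subset O_j$ of positive measure such that
\begin{enumerate}
\item[(G1)] the sets $\mathbf x_j(G_j)$ are pairwise disjoint;
\item[(G2)] at each $y\in G_j$ the function $f_j$ has a second order expansion with $H_j(y)$ positive definite, and $H_j$ is continuous on $G_j$;
\item[(G3)] $\omega(\rho)\to0$ as $\rho\to0$, where for $\rho<\rho_0=\min_j\operatorname{dist}(G_j,\mathbb R^m\setminus O_j)$
\[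
\omega(\rho)=\max_j\sup_{y\in G_j}\sup_{0<|w|\le\rho}|w|^{-2}\big|f_j(y+w)-f_j(y)-\langle\nabla f_j(y),w\rangle-q_{H_j(y)}(w)\big| .
\]
\end{enumerate}
We write $g_j=(\det H_j)^{1/(m+2)}$, $\lambda_j=\int_{G_j}g_j=\lambda(\mathbf x_j(G_j))>0$, $|G|=\sum_j|G_j|$, and $\mathcal H=\bigcup_jH_j(G_j)$. By (G2), $\mathcal H$ is a compact set of positive definite matrices, to which Proposition~\ref{prop:model} applies. Condition (G3) transfers the model to $f_j$: if $y\in G_j$, $\rho<\rho_0$, and $w=\sum\theta_ix_i$ with all $|x_i-y|\le\rho$, then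
\begin{equation}\label{eq:transfer}
\Big|\sum\theta_if_j(x_i)-f_j(w)-\sum\theta_i\,q_{H_j(y)}(x_i-w)\Big|\le2\,\omega(\rho)\rho^2 .
\end{equation}
Indeed, on the ball of radius $\rho$ about $y$, which contains $w$, $f_j$ differs by at most $\omega(\rho)\rho^2$ from an affine function plus $q_{H_j(y)}(\cdot-y)$; the affine function cancels, and \eqref{eq:axis} with $c=y$ treats the quadratic one.

\begin{lemma}\label{lem:good}
Let $B_1,\dots,B_l\subset\partial K$ be disjoint Borel sets and $\eta>0$. There is a good system such that each $\mathbf x_j(G_j)$ lies in some $B_i$, and for each $i$ the sets $\mathbf x_j(G_j)\subset B_i$ cover $B_i$ up to $\lambda$-measure at most $\eta$.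
\end{lemma}

\begin{proof}
Using a finite cover by charts, split each $B_i$ into finitely many disjoint Borel pieces, each in a single chart. It suffices to treat one piece $\mathbf x(Y)$, $Y\subset O$ Borel, with an arbitrarily small error $\eta'$. On the full-measure set of expansion points, $\nabla f$ is a limit of difference quotients, and $2q_{H(y)}(w)=\lim_{i\to\infty}i^2\big(f(y+w/i)+f(y-w/i)-2f(y)\big)$ for each fixed $w$; so $\nabla f$ and $H$ are measurable. Let $Y_0\subset Y$ be the set of expansion points with $\det H>0$. It is measurable and $\int_{Y\setminus Y_0}g=0$. Since $g\in L^1(O)$, inner regularity of Lebesgue measure gives a compact $Y'\subset Y_0$ with $\int_{Y_0\setminus Y'}g\le\eta'/2$. For integers $i$ with $1/i<\operatorname{dist}(Y',\mathbb R^m\setminus O)$ and $y\in Y'$ put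
\[
\omega_i(y)=\sup_{0<|w|\le1/i}|w|^{-2}\big|f(y+w)-f(y)-\langle\nabla f(y),w\rangle-q_{H(y)}(w)\big| .
\]
The expression is continuous in $w$, so the supremum may be taken over a countable dense set of $w$, and $\omega_i$ is measurable. It is finite, since $f$ is bounded on $O$ and has the expansion at $y$, and $\omega_i\to0$ pointwise on $Y'$. By Egorov's theorem $\omega_i\to0$ uniformly off a set of small measure; by Lusin's theorem $H$ is continuous on a compact set of almost full measure. With inner regularity and the absolute continuity of the integral of $g$ we find a compact $G\subset Y'$ with $\int_{Y'\setminus G}g\le\eta'/2$ on which $\omega_i\to0$ uniformly and $H$ is continuous. By \eqref{eq:lambda}, $\lambda(\mathbf x(Y)\setminus\mathbf x(G))\le\eta'$. Take $G$ into the system if $|G|>0$ and omit it otherwise.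
\end{proof}

Volumes and vertices must be assigned to the charts without double counting. For $a>0$ let $G_j^a=\{w:\operatorname{dist}(w,G_j)\le a\}$, and for $Y\subset O_j$ let
\[
Z_j(Y,a)=\{(y,s):y\in Y,\ f_j(y)\le s\le f_j(y)+a\}
\]
in the coordinates of chart $j$. We call $a$ \emph{admissible} if $G_j^a\subset O_j$ and $f_j+a<f_j^+$ on $G_j^a$ for all $j$, and the \emph{cells} $Z_j(G_j^a,a)$ are pairwise disjoint. Then the cells are compact subsets of $K$, and $a<\rho_0$. As $a\downarrow0$ the cells decrease to the disjoint compact sets $\mathbf x_j(G_j)$. Hence all small $a$ are admissible, and if $U_j\supset\mathbf x_j(G_j)$ is relatively open in $K$, then $Z_j(G_j^a,a)\subset U_j$ for all small $a$.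

\section{The lower bound}\label{sec:lower}

We prove the lower bound in a local form, which gives Theorem~\ref{thm:weighted} as well. No structure of the polytopes is assumed beyond a count of the vertices near the set considered.

\begin{proposition}\label{prop:lower}
Let $B\subset\partial K$ be compact, $U\supset B$ relatively open in $K$, and $p>0$. For infinitely many $n$ let $P_n\subset K$ be a polytope with at most $pn$ vertices in $U$. Then, along these $n$,
\[
\liminf_nn^{2/m}V(U\setminus P_n)\ge\frac\delta2\,p^{-\frac2m}\lambda(B)^{\frac{m+2}m}.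
\]
\end{proposition}

\begin{proof}
We may assume $\lambda(B)>0$. Let $0<\eta<\lambda(B)$. By Lemma~\ref{lem:good} there is a good system with $\mathbf x_j(G_j)\subset B$ and $\sum_j\lambda_j\ge\lambda(B)-\eta$. Fix an admissible $a$ with all cells in $U$. Fix $\varepsilon\in(0,1)$, let $N_0$ belong to $\mathcal H$ and $\varepsilon$ in Proposition~\ref{prop:model}, fix $R>0$, and let $r=Rn^{-1/m}$. Let $L$ be a Lipschitz constant of all $f_j$ on $O_j$ and a bound for the operator norms of all $H\in\mathcal H$. We take $n$ so large that
\begin{equation}\label{eq:large}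
\sqrt m\,r\le a,\qquad2\sqrt m\,Lr\le a,\qquad2mLr^2\le a .
\end{equation}

In chart $j$ let $F_{j}(w)=\min\{s:(w,s)\in P_n\}$, with $F_j(w)=\infty$ if there is no such $s$; we suppress the dependence on $n$. Since $P_n\subset K$, $F_j\ge f_j$. The points $(w,s)$ with $w\in G_j^a$ and $f_j(w)\le s<\min(F_j(w),f_j(w)+a)$ lie in the $j$th cell and not in $P_n$. The cells are disjoint subsets of $U$, so
\begin{equation}\label{eq:cells}
V(U\setminus P_n)\ge\sum_j\int_{G_j^a}\min(F_j-f_j,a)\,dw,\qquad\sum_j|\mathcal V_j|\le pn,
\end{equation}
where $\mathcal V_j$ is the set of vertices of $P_n$ in $Z_j(G_j^a,a)$.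

\emph{One window.} Fix $j$ and $y\in G_j$, and drop the index $j$. Let $Q=y+rC$ and $H=H(y)$. All points of $2Q$ are within $\sqrt m\,r$ of $y$, so $2Q\subset G^a$. Let $N(y)$ be the number of $\mathbf v\in\mathcal V$ with $\pi(\mathbf v)\in Q$. Vertices of $P_n$ that are not counted in $N(y)$ may still help to fill the space over $Q$, and the expansion at $y$ says nothing about $f$ where they lie. We dominate them all by the points of a frame around $Q$ and put
\[
X=(\pi(\mathcal V)\cap Q)\cup(2Q\setminus Q).
\]
We claim that for $w\in Q$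
\begin{equation}\label{eq:claim}
\min\big(F(w)-f(w),a\big)\ge D^H_X(w)-2m\,\omega(\sqrt m\,r)\,r^2 .
\end{equation}

Every point of $Q$ is a convex combination of two points of $\partial(2Q)\subset X$, and $2Q$ has diameter $2\sqrt m\,r$. So $D_X^H(w)\le\frac12L\,4mr^2\le a$, and it suffices to prove \eqref{eq:claim} with $F(w)-f(w)$ on the left and $F(w)<\infty$. Write $(w,F(w))=\sum\theta_i\mathbf v_i$ with vertices $\mathbf v_i=(x_i,s_i)$ of $P_n$; here $x_i\in\pi(K)$ and $s_i\ge f(x_i)$. A point $x_i$ that is neither in $X$ nor outside $2Q$ lies in $Q$ and has $\mathbf v_i\notin\mathcal V$. Since $x_i\in G^a$, such a vertex lies above the cell: $s_i>f(x_i)+a$. Write $x_i$ as a convex combination of $z',z''\in\partial(2Q)$. By \eqref{eq:large}, $f(z'),f(z'')\le f(x_i)+a<s_i$, so replacing $\mathbf v_i$ by the same combination of $\mathbf x(z')$ and $\mathbf x(z'')$ keeps the first coordinate and lowers the last one. After these replacements we have a representation $w=\sum\theta_ix_i$ with $\sum\theta_if(x_i)\le F(w)$ and each $x_i$ in $X$ or in $\pi(K)\setminus2Q$. For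 $x_i\notin2Q$ choose $t_i\in(0,1)$ with $z_i=w+t_i(x_i-w)\in\partial(2Q)$, and put $t_i=1$ otherwise. Then all $z_i$ lie in $X\subset2Q$. Lemma~\ref{lem:contract} for the convex function $f$ on $\pi(K)$, followed by \eqref{eq:transfer} with $\rho=\sqrt m\,r$, gives
\[
F(w)-f(w)\ge\sum\theta_i'f(z_i)-f(w)\ge\sum\theta_i'q_H(z_i-w)-2m\,\omega(\sqrt m\,r)r^2 ,
\]
and \eqref{eq:claim} follows.

Since $|X\cap Q|\le N(y)+N_0$ and $N(y)+N_0\ge N_0$, Proposition~\ref{prop:model}(ii) and \eqref{eq:scaling} apply. Restoring the index $j$ and writing $\omega=\omega(\sqrt m\,r)$,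
\begin{equation}\label{eq:window}
\int_{y+rC}\min(F_j-f_j,a)\,dw\ge r^{m+2}\Big[(1-\varepsilon)\frac\delta2(\det H_j(y))^{\frac1m}\big(N_j(y)+N_0\big)^{-\frac2m}-2m\omega\Big].
\end{equation}

\emph{All windows.} We average \eqref{eq:window} over all centers $y\in G_j$ and sum over $j$. A point $w$ lies in $y+rC$ only for $y\in w+rC$, a set of measure $r^m$, and then $w\in G_j^a$. By Fubini's theorem and \eqref{eq:cells} the left sides add up to at most $r^mV(U\setminus P_n)$. With $b_j=(N_j+N_0)R^{-m}>0$, the normalized density of vertices, and $n^{2/m}r^2=R^2$, we obtain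
\[
n^{\frac2m}V(U\setminus P_n)\ge(1-\varepsilon)\frac\delta2\sum_j\int_{G_j}(\det H_j)^{\frac1m}b_j^{-\frac2m}\,dy-2mR^2\omega|G| .
\]
In the same way each $\mathbf v\in\mathcal V_j$ is counted in $N_j(y)$ for a set of $y$ of measure at most $r^m=R^m/n$, so $\sum_j\int_{G_j}N_j\le R^mp$ and $\sum_j\int_{G_j}b_j\le p+N_0|G|R^{-m}$. H\"older's inequality \eqref{eq:holder} with $u=(\det H_j)^{1/m}b_j^{-2/m}$ and $w=b_j$ on the disjoint union of the $G_j$ has left side $\sum_j\lambda_j\ge\lambda(B)-\eta$. Since $\omega\to0$ as $n\to\infty$,
\[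
\liminf_nn^{\frac2m}V(U\setminus P_n)\ge(1-\varepsilon)\frac\delta2\,(\lambda(B)-\eta)^{\frac{m+2}m}\big(p+N_0|G|R^{-m}\big)^{-\frac2m}.
\]
Let $R\to\infty$, and then $\varepsilon,\eta\to0$.
\end{proof}

\section{The floating body and the wet part}\label{sec:wet}

For a lower bound one may ignore the part of $\partial K$ outside a good system. For an upper bound one has to approximate $K$ there too, with no local information at all. We use a construction that works for every convex body and loses a constant factor; this is affordable because, as we show, the loss outside the good system is proportional to the small affine surface area left there.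

\subsection{Definitions and the theorem of Sch\"utt and Werner}

For $0<t<V(K)$ the \emph{floating body} $K_t$ is the intersection of all closed half-spaces whose complementary closed half-spaces cut off volume $t$ from $K$. Sch\"utt and Werner \cite{SW} proved that for every convex body
\begin{equation}\label{eq:SW}
\lim_{t\to0}t^{-\frac2{d+1}}\big(V(K)-V(K_t)\big)=\gamma_dA(K),\qquad\gamma_d=\frac12\Big(\frac{d+1}{\kappa_{d-1}}\Big)^{\frac2{d+1}} .
\end{equation}
We shall use only that the upper limit is at most $\gamma_dA(K)$. The constant comes from the cap of a paraboloid: for $H$ positive definite, $g=(\det H)^{1/(d+1)}$ and $s>0$,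
\begin{equation}\label{eq:cap}
\int_{\mathbb R^m}(s-q_H)_+=(\det H)^{-\frac12}\int_0^s\kappa_m(2\xi)^{\frac m2}d\xi=\frac{2^{\frac{d+1}2}\kappa_{d-1}}{d+1}(\det H)^{-\frac12}s^{\frac{d+1}2}=\Big(\frac s{\gamma_d\,g}\Big)^{\frac{d+1}2}.
\end{equation}
So a cap of volume $t$ has depth $\gamma_d\,g\,t^{2/(d+1)}$.

For $z\in K$ let
\[
v(z)=\min_{|u|=1}V\big(K\cap\{x:\langle x-z,u\rangle\ge0\}\big).
\]
The volume on the right is continuous in $(z,u)$ by dominated convergence, since hyperplanes are null sets. So the minimum is attained and $v$ is continuous. Every closed half-space containing $z$ contains a parallel one with $z$ on its boundary, so $v(z)\le V(K\cap E)$ for all closed half-spaces $E\ni z$. Moreover $v=0$ on $\partial K$, by supporting hyperplanes, and $v>0$ on $\operatorname{int}K$. We shall use twice: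
\begin{equation}\label{eq:strict}
\text{if $\operatorname{bd}E$ meets $\operatorname{int}K$ and $z\in K\cap\operatorname{int}E$, then $v(z)<V(K\cap E)$,}
\end{equation}
because the slab between $\operatorname{bd}E$ and the parallel hyperplane through $z$ contains an open subset of $K$. The \emph{wet part} is $W_t=\{z\in K:v(z)<t\}$.

\begin{lemma}\label{lem:wet}
For $0<t<V(K)$ we have $K_t=K\setminus W_t$.
\end{lemma}

\begin{proof}
In each direction there is a half-space of the kind defining $K_t$, and it is contained in the supporting half-space of $K$ in that direction; so $K_t\subset K$. Let $z\in W_t$ and $E\ni z$ with $V(K\cap E)<t$. Enlarge $E$ by a parallel shift to $E'$ with $V(K\cap E')=t$. Then $z\in\operatorname{int}E'$, so $z\notin K_t$. Conversely, if $z\in K\setminus K_t$, then $z\in\operatorname{int}E'$ for some $E'$ with $V(K\cap E')=t$. As $0<t<V(K)$, $\operatorname{bd}E'$ meets $\operatorname{int}K$, and \eqref{eq:strict} gives $v(z)<t$.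
\end{proof}

\subsection{Enclosing the floating body with few points}

How many points of $K$ are needed for a polytope containing $K_t$? In the unit disc, $K_t$ is the concentric disc of radius $1-h$, where $t\sim\frac{4\sqrt2}3h^{3/2}$ by \eqref{eq:cap}. The regular inscribed $n$-gon contains it when $\cos\frac\pi n\ge1-h$, that is, for $n$ of order $h^{-1/2}$. This is also the order of $V(W_t)/t$, as $V(W_t)\sim2\pi h$. In general $V(W_t)/t$ points suffice, up to a constant: we pack the wet part with sets of volume about $t$ and spend a bounded number of points on each. The sets must be adapted to the unknown local shape of $K$, and the natural choice is the largest subset of $K$ symmetric about a given point. For $z\in\operatorname{int}K$ let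
\[
M_z=(K-z)\cap(z-K).
\]
This is a convex body symmetric about the origin, and $z+M_z\subset K$ is the \emph{Macbeath region} of $z$. We need two facts: these regions are large, and two shrunken regions that meet are comparable.

\begin{lemma}\label{lem:macvol}
There is $c_d>0$ such that $V(M_z)\ge c_dt$ whenever $v(z)=t$ and $0<t<2^{-d}V(K)$.
\end{lemma}

\begin{proof}
We have $z\in\operatorname{int}K$. Choose orthonormal coordinates $(x',\xi)\in\mathbb R^m\times\mathbb R$ with $z=0$ such that $E=\{\xi\ge0\}$ attains the minimum in $v(z)$. Let $S=\{x':(x',0)\in K\}$, a convex body in $\mathbb R^m$, and let $h>0$ be the maximum of $\xi$ on $K$, attained at $x^+$. We show that both $t$ and $V(M_z)$ are comparable to $h|S|$. Minimality of $E$ makes $S$ nearly symmetric about $z$, and the smallness of $t$ makes $K$ extend far enough below $S$.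

\emph{The centroid of $S$ is $0$.} For $b\in\mathbb R^m$ let $E_\tau=\{\xi+\tau\langle b,x'\rangle\ge0\}$. Then
\[
\frac{V(K\cap E_\tau)-V(K\cap E)}\tau=\int_{\mathbb R^m}\frac1\tau\int_{\mathbb R}\mathbf 1_K(x',\xi)\big(\mathbf 1_{\{\xi\ge-\tau\langle b,x'\rangle\}}-\mathbf 1_{\{\xi\ge0\}}\big)\,d\xi\,dx' .
\]
If $x'\in\operatorname{int}S$, then $(x',0)$ lies on a segment from $0\in\operatorname{int}K$ to a point of $K$ and is not its end, so $(x',0)\in\operatorname{int}K$ and the integrand tends to $\langle b,x'\rangle$ as $\tau\to0$. If $x'\notin S$, it is $0$ for small $\tau$, as $K$ is closed. It is bounded by $|b||x'|$, it vanishes outside the bounded projection of $K$, and $|\partial S|=0$. So $V(K\cap E_\tau)$ has derivative $\int_S\langle b,x'\rangle\,dx'$ at $\tau=0$. All $E_\tau$ have $0$ on the boundary and $E$ is minimizing, so this integral vanishes for every $b$.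

\emph{We have $-S\subset mS$.} Let $y\in S$ and write $S=\{y+\rho u:|u|=1,\ 0\le\rho\le\varrho(u)\}$. In polar coordinates about $y$ we have $|S|=\int\frac{\varrho^m}m\,du$ and
\[
-y=\frac1{|S|}\int_S(x'-y)\,dx'=\frac m{m+1}\cdot\frac1{|S|}\int\varrho(u)u\,\frac{\varrho(u)^m}m\,du=\frac m{m+1}(\bar y-y),
\]
where $\bar y$ is the mean of the points $y+\varrho(u)u\in S$ with respect to the probability measure $\frac{\varrho^m}{m|S|}du$. So $\bar y\in S$, and solving gives $-y=m\bar y$.

\emph{There is $x^-\in K$ with $\xi=-h$.} Otherwise $\xi>-h$ on $K$. Identify $S$ with $S\times\{0\}$. The segment from $x^+$ to a point $x\in K$ with $\xi\le0$ crosses $S$, and comparing heights gives $x\in x^++\mu(S-x^+)$ with $\mu=(h-\xi)/h\in[1,2]$. The union of these sets has volume $(2^d-1)V(\operatorname{conv}(S\cup\{x^+\}))\le(2^d-1)t$. Hence $V(K)\le2^dt$, contrary to the hypothesis.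

\emph{Comparison.} A shear that fixes $\{\xi=0\}$ pointwise and preserves $\xi$ preserves volumes and maps $M_z$ to the corresponding set of the image, so we may assume $x^+=(0,h)$. Let $x^-=(y,-h)$. The midpoint of $x^+$ and $x^-$ shows $\frac12y\in S$, hence $-\frac1{2m}y\in S$, and
\[
x^*=\frac1{2m+1}\,x^-+\frac{2m}{2m+1}\Big(-\frac y{2m},0\Big)=\Big(0,-\frac h{2m+1}\Big)\in K .
\]
Also $-x^*\in[0,x^+]\subset K$, and $\frac1mS\subset S\cap(-S)$. So $M_z$ contains the double cone $\operatorname{conv}(\frac1mS\cup\{\pm x^*\})$, and $V(M_z)\ge\frac{2h}{d(2m+1)}m^{-m}|S|$. On the other hand, the segment from $x^*$ to a point $(x',\xi)\in K\cap E$ crosses $S$ at $x'/\mu$ with $\mu=1+(2m+1)\xi/h\le2d$. So $x'\in2dS$ and $t=V(K\cap E)\le h(2d)^m|S|$. The lemma follows with $c_d=2\big(d(2m+1)m^m(2d)^m\big)^{-1}$.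
\end{proof}

\begin{lemma}\label{lem:macmeet}
If $x,y\in\operatorname{int}K$ and $x+\frac15M_x$ meets $y+\frac15M_y$, then $y\in x+\frac12M_x$.
\end{lemma}

\begin{proof}
Let $w$ be a common point; it is an interior point of $K$. If $u\in\frac45M_y$, then $w\pm u\in y+\frac15M_y+\frac45M_y=y+M_y\subset K$; so $\frac45M_y\subset M_w$. Let $u\in M_w$ and $w'=x-5(w-x)\in x+M_x\subset K$. Then $x\pm\frac56u=\frac16w'+\frac56(w\pm u)\in K$; so $M_w\subset\frac65M_x$. Together $M_y\subset\frac32M_x$, and $y-x=(w-x)-(w-y)\in\frac15M_x+\frac3{10}M_x=\frac12M_x$.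
\end{proof}

\begin{proposition}\label{prop:enclose}
There is $C_d$ such that for $0<t<2^{-d}V(K)$ there is a finite set $Y\subset K$ with $K_t\subset\operatorname{conv}Y$ and $|Y|\le C_dV(W_t)/t$.
\end{proposition}

\begin{proof}
If $K_t=\emptyset$, take $Y=\emptyset$. Otherwise $v\ge t$ somewhere, and $v=0$ on $\partial K$, so $v$ takes the value $t$. Choose a maximal family $z_1,\dots,z_k$ with $v(z_i)=t$ such that the sets $z_i+\frac15M_{z_i}\subset K$ are pairwise disjoint; by Lemma~\ref{lem:macvol} the size of such families is bounded. Let $E_i$ attain the minimum in $v(z_i)$. By \eqref{eq:strict}, $K\cap\operatorname{int}E_i\subset W_t$, and by symmetry $\operatorname{int}E_i$ contains half of the volume of $z_i+\frac15M_{z_i}$. Hence $k\cdot\frac125^{-d}c_dt\le V(W_t)$.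

Let $\|\cdot\|_i$ be the norm with unit ball $M_{z_i}$, and let $Y_i'$ be a maximal subset of its unit sphere with mutual distances at least $\frac12$. The balls of radius $\frac14$ about the points of $Y'_i$ have disjoint interiors and lie in the ball of radius $\frac54$, so $|Y_i'|\le5^d$. A linear functional of dual norm $1$ takes the value $1$ at some unit vector $u$. By maximality there is a point of $Y_i'$ within $\frac12$ of $u$, and there the value is at least $\frac12$. Comparing support functions, $\frac12M_{z_i}\subset\operatorname{conv}Y_i'$. Let $Y=\bigcup_i(z_i+Y_i')\subset K$. Then $|Y|\le C_dV(W_t)/t$ with $C_d=2\cdot25^d/c_d$.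

Suppose $z\in K_t\setminus\operatorname{conv}Y$, and let $E\ni z$ be a closed half-space disjoint from $\operatorname{conv}Y$. The ray from $z$ in the direction of the inner normal of $E$ stays in $E$ and leaves $K$ at a point $x\in\partial K$. Since $v(x)=0$ and $v(z)\ge t$ by Lemma~\ref{lem:wet}, there is $z'\in[z,x]\subset E$ with $v(z')=t$. By maximality $z'+\frac15M_{z'}$ meets some $z_i+\frac15M_{z_i}$, so $z'\in z_i+\frac12M_{z_i}\subset\operatorname{conv}Y$ by Lemma~\ref{lem:macmeet}. This contradicts $E\cap\operatorname{conv}Y=\emptyset$.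
\end{proof}

\subsection{The wet part over a good system}

Formula \eqref{eq:SW} is global, while we need the volume of the wet part away from a good system. We obtain it by subtraction: over the good system the wet part has at least the volume that \eqref{eq:cap} predicts, with the same constant $\gamma_d$.

\begin{lemma}\label{lem:fatou}
For a good system and admissible $a$,
\[
\liminf_{t\to0}t^{-\frac2{d+1}}\sum_jV\big(W_t\cap Z_j(G_j,a)\big)\ge\gamma_d\sum_j\lambda_j .
\]
\end{lemma}

\begin{proof}
Fix $j$ and drop it. The volume of $W_t\cap Z(G,a)$ is the integral over $y\in G$ of the lengths of its vertical sections. By Fatou's lemma, applied along sequences $t\to0$, it suffices to show: if $y\in G$ and $0<\sigma<\gamma_dg(y)$, then for small $t$ the points $(y,f(y)+s')$ with $0\le s'\le s:=\sigma t^{2/(d+1)}$ lie in $W_t$. Let $\ell$ be the affine function tangent to $f$ at $y$, and $H=H(y)$. The half-space $\{(w,\xi):\xi\le\ell(w)+s\}$ contains these points and cuts off from $K$ a volume at most $\int_{\pi(K)}(\ell+s-f)_+$. Let $0<\varepsilon<1$. Since $H$ is positive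 definite, $f-\ell\ge(1-\varepsilon)q_H(\cdot-y)$ on a ball about $y$. The convex function $f-\ell$ is nonnegative and vanishes at $y$, so it is nondecreasing along rays from $y$; outside the ball it is therefore at least its minimum on the bounding sphere, which is positive and exceeds $s$ for small $t$. By \eqref{eq:cap} the volume cut off is at most
\[
\int_{\mathbb R^m}\big(s-(1-\varepsilon)q_H\big)_+=(1-\varepsilon)^{-\frac m2}\Big(\frac\sigma{\gamma_dg(y)}\Big)^{\frac{d+1}2}t,
\]
and this is less than $t$ if $\varepsilon$ was chosen small in terms of $\sigma/(\gamma_dg(y))<1$.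
\end{proof}

\section{The upper bound}\label{sec:upper}

We now construct polytopes. A share $p_j$ of the $n$ vertices is spent over $G_j$, with density proportional to $g_j$ as \eqref{eq:holder} suggests, and a share $p_0$ is spent on enclosing a floating body.

\begin{proposition}\label{prop:upper}
Let a good system with indices $1,\dots,k$, $k\ge0$, be given, and put $\lambda_0=A(K)-\sum_{j\ge1}\lambda_j$. Let $p_0,\dots,p_k>0$ with $\sum_{j=0}^kp_j<1$, let $\varepsilon\in(0,1)$, and let $a$ be admissible. For all large $n$ there is a polytope $P\subset K$ with at most $n$ vertices such that $K\setminus P=\Delta_0\cup\dots\cup\Delta_k$, where $\Delta_j\subset Z_j(G_j^a,a)$ for $j\ge1$ and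
\[
V(\Delta_j)\le(1+\varepsilon)\frac\delta2\,p_j^{-\frac2m}\lambda_j^{\frac{m+2}m}n^{-\frac2m}\quad(j\ge1),\qquad V(\Delta_0)\le C_K\,p_0^{-\frac2m}(\lambda_0+\varepsilon)\,n^{-\frac2m}.
\]
The constant $C_K$ depends only on $d$ and $A(K)$.
\end{proposition}

\begin{proof}
\emph{The vertices.} Let $c_K=C_d\gamma_d(A(K)+1)$ and $t=(c_K/(p_0n))^{\frac{d+1}{d-1}}$. For large $n$, \eqref{eq:SW} and Lemma~\ref{lem:wet} give $V(W_t)\le\gamma_d(A(K)+1)t^{2/(d+1)}$, so the set $Y$ of Proposition~\ref{prop:enclose} has $|Y|\le c_Kt^{-\frac{d-1}{d+1}}=p_0n$.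

Let $R>0$, to be fixed below, and $r=Rn^{-1/m}$. In chart $j$ let $\mathcal Q_j$ be the set of cubes of the grid $r(\mathbb Z^m+C)$ that meet $G_j$, and choose $y_Q\in Q\cap G_j$ for $Q\in\mathcal Q_j$. The cubes cover $G_j$ and lie in $G_j^{\sqrt m\,r}$, whose measure decreases to $|G_j|$ because $G_j$ is compact. Since $g_j$ is bounded and uniformly continuous on $G_j$, we get as $n\to\infty$
\begin{equation}\label{eq:riemann}
\sum_{Q\in\mathcal Q_j}|Q|\to|G_j|,\qquad\sum_{Q\in\mathcal Q_j}|Q|\,g_j(y_Q)=\sum_Q|Q\cap G_j|\,g_j(y_Q)+o(1)\to\lambda_j .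
\end{equation}
Put $N_Q=\lceil p_j\lambda_j^{-1}R^mg_j(y_Q)\rceil$. Since $R^m=n|Q|$, the number of cubes in $\mathcal Q_j$ is $nR^{-m}\sum_Q|Q|$, and
\[
|Y|+\sum_{j\ge1}\sum_{Q\in\mathcal Q_j}N_Q\le n\Big(\sum_{j=0}^kp_j+|G|R^{-m}+o(1)\Big).
\]
Let $N_0$ belong to $\mathcal H$ and $\varepsilon/4$ in Proposition~\ref{prop:model}. Fix $R$ so large that $\sum_{j\ge0}p_j+|G|R^{-m}<1$ and that all $N_Q\ge N_0$; the latter is possible as $g_j$ has a positive minimum on $G_j$. For $Q\in\mathcal Q_j$ with center $c_Q$ let $X_Q=c_Q+rX\subset2Q$, where $X$ is given by Proposition~\ref{prop:model}(i) for $H=H_j(y_Q)$ and $N=N_Q$. The points of $2Q$ are within $\rho=2\sqrt m\,r$ of $y_Q$, so $2Q\subset G_j^a$ once $\rho\le a$. Let $P$ be the convex hull of $Y$ and of all points $\mathbf x_j(x)$ with $x\in X_Q$, $Q\in\mathcal Q_j$, $j\ge1$. For large $n$, $P\subset K$ is a polytope with at most $n$ vertices, and $K_t\subset P$. Put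
\[
\Delta_j=\bigcup_{Q\in\mathcal Q_j}Z_j(Q,a)\setminus P\quad(j\ge1),\qquad\Delta_0=(K\setminus P)\setminus\bigcup_{j\ge1}\bigcup_{Q\in\mathcal Q_j}Z_j(Q,a).
\]

\emph{The cells.} The set $\{(w,f_j(w)+a):w\in G_j^a\}$ is a compact subset of $\operatorname{int}K$, so $v$ has a positive minimum on it, and for large $n$ it lies in $K_t\subset P$. Thus $P$ contains the top of every vertical segment of the cell, and only a bottom part can be missed. Let $Q\in\mathcal Q_j$, $H=H_j(y_Q)$, $w\in Q$, and let $w=\sum\theta_ix_i$ be a representation by points of $X_Q$. Then $P$ contains $(w,\sum\theta_if_j(x_i))$, and by convexity the part of the segment of $Z_j(Q,a)$ over $w$ that is not in $P$ has length at most $\sum\theta_if_j(x_i)-f_j(w)$. By \eqref{eq:transfer}, and taking the infimum over representations, this length is at most $D^H_{X_Q}(w)+8m\omega r^2$, where $\omega=\omega(\rho)$. With \eqref{eq:scaling},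
\[
V(\Delta_j)\le\sum_{Q\in\mathcal Q_j}|Q|\,r^2\Big(\big(1+\tfrac\varepsilon4\big)\frac\delta2(\det H_j(y_Q))^{\frac1m}N_Q^{-\frac2m}+8m\omega\Big).
\]
Here $N_Q^{-2/m}\le(\lambda_j/p_j)^{2/m}R^{-2}g_j(y_Q)^{-2/m}$, $(\det H_j)^{1/m}g_j^{-2/m}=g_j$ and $r^2=R^2n^{-2/m}$. Therefore
\[
n^{\frac2m}V(\Delta_j)\le\big(1+\tfrac\varepsilon4\big)\frac\delta2\Big(\frac{\lambda_j}{p_j}\Big)^{\frac2m}\sum_Q|Q|\,g_j(y_Q)+8mR^2\omega\sum_Q|Q| ,
\]
and the bound for $V(\Delta_j)$ follows from \eqref{eq:riemann} and $\omega\to0$.

\emph{The remainder.} Since $K_t\subset P$ and the cubes of $\mathcal Q_j$ cover $G_j$, we have $\Delta_0\subset W_t\setminus\bigcup_jZ_j(G_j,a)$. The cells are disjoint, so \eqref{eq:SW} and Lemma~\ref{lem:fatou} give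
\[
V(\Delta_0)\le V(W_t)-\sum_{j\ge1}V\big(W_t\cap Z_j(G_j,a)\big)\le\gamma_d\,t^{\frac2{d+1}}(\lambda_0+o(1)).
\]
As $t^{2/(d+1)}=(c_K/p_0)^{2/m}n^{-2/m}$, the bound holds with $C_K=\gamma_dc_K^{2/m}$.
\end{proof}

\section{Optimal distribution of the vertices}\label{sec:proofs}

Note that $\frac{d-1}{d+1}=\frac m{m+2}$, so $\Lambda_\varphi=\int\varphi^{m/(m+2)}d\lambda$, and $\Lambda_\varphi=A(K)$, $V_\varphi=V$ for $\varphi=1$.

\subsection{The weighted upper bound}

The term $C_Kp_0^{-2/m}(\lambda_0+\varepsilon)$ grows as the share $p_0$ shrinks. Since $C_K$ does not depend on the good system, we may choose $p_0$ first and then make $\lambda_0+\varepsilon$ small compared with $p_0^{2/m}$.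

\begin{lemma}\label{lem:limsup}
For continuous $\varphi:K\to(0,\infty)$,
\[
\limsup_nn^{\frac2m}\inf_PV_\varphi(K\setminus P)\le\frac\delta2\Lambda_\varphi^{\frac{m+2}m},
\]
with the infimum over the polytopes $P\subset K$ with at most $n$ vertices.
\end{lemma}

\begin{proof}
Let $0<\tau<\frac14$ and $\varepsilon=\tau^{1+2/m}$. Since $\log\varphi$ is bounded, $\partial K$ can be partitioned into finitely many Borel sets $B_1,\dots,B_l$ on each of which $\sup\varphi\le(1+\frac\tau2)\inf\varphi$. Take a good system from Lemma~\ref{lem:good} with $\eta=\varepsilon/l$; then $\lambda_0\le\varepsilon$. Let $\varphi_j$ be the minimum of $\varphi$ on $\mathbf x_j(G_j)$. The set $\{\varphi<(1+\tau)\varphi_j\}$ is relatively open in $K$ and contains $\mathbf x_j(G_j)$, so it contains the $j$th cell for small admissible $a$. Let $\Sigma=\sum_{j\ge1}\varphi_j^{m/(m+2)}\lambda_j\le\Lambda_\varphi$. Apply Proposition~\ref{prop:upper} with $p_0=\tau$ and $p_j=(1-2\tau)\varphi_j^{m/(m+2)}\lambda_j/\Sigma$ for $1\le j\le k$; then $\sum_{j\ge0}p_j\le1-\tau<1$. We have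
\[
\sum_{j\ge1}\varphi_j\,p_j^{-\frac2m}\lambda_j^{\frac{m+2}m}=(1-2\tau)^{-\frac2m}\Sigma^{\frac2m}\sum_{j\ge1}\varphi_j^{\frac m{m+2}}\lambda_j=(1-2\tau)^{-\frac2m}\Sigma^{\frac{m+2}m},
\]
where both sides are $0$ if the system is empty, and $p_0^{-2/m}(\lambda_0+\varepsilon)\le2\tau$. Since $\varepsilon\le\tau$, for large $n$
\[
n^{\frac2m}V_\varphi(K\setminus P)\le(1+\tau)^2\frac\delta2(1-2\tau)^{-\frac2m}\Lambda_\varphi^{\frac{m+2}m}+2C_K\tau\max\varphi .
\]
Let $\tau\to0$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Proposition~\ref{prop:lower} with $B=\partial K$, $U=K$, $p=1$ and Lemma~\ref{lem:limsup} with $\varphi=1$ give, for every convex body $K\subset\mathbb R^d$,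
\[
\lim_nn^{\frac2m}V(K\setminus P_n)=\frac{\delta_m}2A(K)^{\frac{m+2}m}.
\]
For $d\ge3$ let $K$ be the unit ball. It has a $C^2$ boundary with $\kappa>0$ and $A(K)>0$, so comparison with Gruber's case of \eqref{eq:vol} gives $\delta_{d-1}=\mathrm{del}_{d-1}$. For $d=2$, $\delta_1=\frac16=\mathrm{del}_1$ by Proposition~\ref{prop:model}. Since $\delta_m>0$, the limit is positive if $A(K)>0$, which is \eqref{eq:vol}, and it is zero if $A(K)=0$. \hfill$\square$

\subsection{Proof of Theorem~\ref{thm:weighted}}

By the preceding proof $\delta=\mathrm{del}_{d-1}$, so Lemma~\ref{lem:limsup} is the upper bound in (a). For the lower bound the weight varies along $\partial K$, and we do not know how the vertices are distributed. We pass to weak limits of the vertices and of the missed volume; Proposition~\ref{prop:lower} then becomes a pointwise inequality between their densities.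

Let $P_n\subset K$ be any polytopes with at most $n$ vertices, and consider any subsequence along which $n^{2/m}V_\varphi(K\setminus P_n)$ has a finite limit $L$. Let $\mu_n$ give mass $\frac1n$ to each vertex of $P_n$, and let $\nu_n$ be $n^{2/m}$ times the restriction of $V$ to $K\setminus P_n$. Then $\mu_n(K)\le1$, and $\nu_n(K)$ is bounded because $\min\varphi>0$. Bounded sequences of measures on a compact metric space have weakly convergent subsequences, so along a further subsequence $\mu_n\to\mu$ and $\nu_n\to\nu$ weakly on $K$, with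
\[
\mu(K)\le1,\qquad\int\varphi\,d\nu=L .
\]

\emph{An inequality for sets.} Let $B\subset\partial K$ be compact and $U=\{x\in K:\operatorname{dist}(x,B)<1/i\}$ with closure $\overline U$. Weak convergence gives $\limsup\mu_n(\overline U)\le\mu(\overline U)$ and $\limsup\nu_n(\overline U)\le\nu(\overline U)$, as $\overline U$ is closed. So for $\iota>0$ and $p=\mu(\overline U)+\iota$, $P_n$ has at most $pn$ vertices in $U$ for large $n$, and Proposition~\ref{prop:lower} yields $\nu(\overline U)(\mu(\overline U)+\iota)^{2/m}\ge\frac\delta2\lambda(B)^{(m+2)/m}$. Let $\iota\to0$ and $i\to\infty$, so that $\overline U\downarrow B$, and raise to the power $\frac m{m+2}$: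
\begin{equation}\label{eq:sets}
c\,\lambda(B)\le\nu(B)^{\frac m{m+2}}\mu(B)^{\frac2{m+2}},\qquad c=(\delta/2)^{\frac m{m+2}} .
\end{equation}
The right side is monotone in $B$ and $\lambda$ is inner regular, so \eqref{eq:sets} holds for all Borel sets $B\subset\partial K$.

\emph{An inequality for densities.} Let $\mu',\nu'$ be the densities with respect to $\lambda$ of the absolutely continuous parts of $\mu|_{\partial K}$ and $\nu|_{\partial K}$, and let $B_0$ be a $\lambda$-null Borel set that carries both singular parts. For $s,s'>0$ and $B=\{\mu'\le s,\ \nu'\le s'\}\setminus B_0$ we have $\mu(B)\le s\lambda(B)$ and $\nu(B)\le s'\lambda(B)$, so \eqref{eq:sets} gives $c\lambda(B)\le s'^{\frac m{m+2}}s^{\frac2{m+2}}\lambda(B)$. Hence $\lambda(B)=0$ if $s'^{\frac m{m+2}}s^{\frac2{m+2}}<c$. The sets $B$ for rational pairs $(s,s')$ with this property, together with $B_0$, cover the set where $\nu'^{\frac m{m+2}}\mu'^{\frac2{m+2}}<c$. So $\nu'^{\frac m{m+2}}\mu'^{\frac2{m+2}}\ge c$ holds $\lambda$-almost everywhere, and by \eqref{eq:holder}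
\begin{equation}\label{eq:chain}
c\,\Lambda_\varphi\le\int(\varphi\nu')^{\frac m{m+2}}\mu'^{\frac2{m+2}}\,d\lambda\le\Big(\int\varphi\nu'\,d\lambda\Big)^{\frac m{m+2}}\Big(\int\mu'\,d\lambda\Big)^{\frac2{m+2}}\le L^{\frac m{m+2}},
\end{equation}
where the last step uses $\int\varphi\nu'\,d\lambda\le\int\varphi\,d\nu=L$ and $\int\mu'\,d\lambda\le\mu(K)\le1$. Thus $L\ge\frac\delta2\Lambda_\varphi^{(m+2)/m}$.

\emph{Part (a).} Choose $P_n$ with $V_\varphi(K\setminus P_n)$ within $n^{-3}$ of the infimum, and a subsequence that realizes the lower limit, which is finite by Lemma~\ref{lem:limsup}. Since $n^{2/m}n^{-3}\to0$, the inequality for $L$ is the lower bound in (a).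

\emph{Part (b).} Now $\Lambda_\varphi>0$, and $L=\frac\delta2\Lambda_\varphi^{(m+2)/m}>0$ along every subsequence, that is, $L^{m/(m+2)}=c\Lambda_\varphi$. So equality holds throughout \eqref{eq:chain}. Equality in the last step forces $\int\varphi\nu'\,d\lambda=L$ and $\int\mu'\,d\lambda=1$. The nonnegative measure $\nu-\nu'\lambda$ on $K$ then integrates the positive function $\varphi$ to zero, so $\nu=\nu'\lambda$; and $\mu-\mu'\lambda$ has total mass at most $0$, so $\mu=\mu'\lambda$. Equality in H\"older's inequality gives $\varphi\nu'=L\mu'$, and equality in the first step gives $\nu'^{\frac m{m+2}}\mu'^{\frac2{m+2}}=c$, both $\lambda$-almost everywhere. Substituting $\nu'=L\mu'/\varphi$,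
\[
\mu'=c\,L^{-\frac m{m+2}}\varphi^{\frac m{m+2}}=\Lambda_\varphi^{-1}\varphi^{\frac m{m+2}} .
\]
So $\mu=\Lambda_\varphi^{-1}\varphi^{m/(m+2)}\lambda$, the measure in the theorem. The normalized restrictions of $V_\varphi$ to $K\setminus P_n$ are $\varphi\nu_n/\int\varphi\,d\nu_n$, and they converge weakly to $L^{-1}\varphi\nu=\mu'\lambda=\mu$. Every subsequence has a further subsequence with these limits, and the limits do not depend on the subsequence, so the full sequences converge. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{problem}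
``Abstract. The geometry of convex domains in Euclidean space plays a central role in several branches of mathematics: functional and harmonic analysis, the theor'',
\texttt{https://www.ems-ph.org/\allowbreak journals/\allowbreak show\_pdf.php?\allowbreak iss=4\&\allowbreak issn=1660-8933\&\allowbreak rank=14\&\allowbreak vol=3}

\bibitem{SW}
Sch\"utt and Werner, \emph{The convex floating body}, Math. Scand. \textbf{66} (1990).

\end{thebibliography}
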